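\title{Jump inversion below $n$-c.e.\ degrees}

\begin{abstract}
If $\mathbf x\le\mathbf a$ are Turing degrees, then the jump $\mathbf x'$ lies above $\mathbf 0'$ and is computably enumerable in $\mathbf a$. We prove the converse for every $n$-c.e.\ degree $\mathbf a$: each degree $\mathbf s\ge\mathbf 0'$ that is c.e.\ in $\mathbf a$ is the jump of a degree $\mathbf x\le\mathbf a$. The case $n=2$ disproves the conjecture that this fails for some d.c.e.\ degree $\mathbf a$. The proof represents $\mathbf a$ by a set whose approximation has the least possible bound on the number of changes. Such an approximation must often reach its final values late, and this gives the room needed to force the jump. We also determine the jumps of the degrees in an interval $[\mathbf b,\mathbf a]$ when $\mathbf a$ is $n$-c.e.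
\end{abstract}

\section{Introduction}\label{sec:intro}

A set $A\subseteq\mathbb N$ is \emph{d.c.e.}\ if $A=U\setminus V$ for computably enumerable (c.e.) sets $U$ and $V$, and a Turing degree is d.c.e.\ if it contains a d.c.e.\ set. A degree $\mathbf s$ is \emph{c.e.\ in} a degree $\mathbf a$ if some set of degree $\mathbf s$ is computably enumerable relative to some set of degree $\mathbf a$. We write $\mathbf x'$ for the Turing jump of $\mathbf x$, so that $\mathbf 0'$ is the degree of the halting problem.

Fix a degree $\mathbf a$. Which degrees are jumps of degrees below $\mathbf a$? If $\mathbf x\le\mathbf a$, then $\mathbf x'\ge\mathbf 0'$ because the jump is monotone, and $\mathbf x'$ is c.e.\ in $\mathbf a$ because it is c.e.\ in $\mathbf x$. So a degree $\mathbf s$ can be such a jump only if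
\begin{equation}\label{eq:necessary}
\mathbf s\ge\mathbf 0'\quad\text{and}\quad \mathbf s\text{ is c.e.\ in }\mathbf a .
\end{equation}
The degrees satisfying \eqref{eq:necessary} lie between $\mathbf 0'$ and $\mathbf a'$, and these two endpoints are the jumps of $\mathbf 0$ and of $\mathbf a$. If $\mathbf a'=\mathbf 0'$ there is therefore nothing to ask; in general the question is whether the degrees below $\mathbf a$ are rich enough to realize all intermediate values allowed by \eqref{eq:necessary}. For d.c.e.\ degrees, consider the following statement.
\begin{itemize}
\item[($*$)] Let $\mathbf a$ be a d.c.e.\ degree, and let $\mathbf s\ge\mathbf 0'$ be c.e.\ in $\mathbf a$. Then there is a d.c.e.\ degree $\mathbf x\le\mathbf a$ with $\mathbf x'=\mathbf s$.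
\end{itemize}
The problem we solve comes from \cite{rji}. It is the conjecture that ($*$) is false even if the condition that $\mathbf x$ be d.c.e.\ is omitted: \emph{there exist a d.c.e.\ degree $\mathbf a$ and a degree $\mathbf s\ge\mathbf 0'$ c.e.\ in $\mathbf a$ such that no Turing degree $\mathbf x\le\mathbf a$ satisfies $\mathbf x'=\mathbf s$.}

There is a reason to expect such a failure. Suppose we build a set $X\le_T A$ in stages from a computable approximation $(A_s)$ of $A$. Once we have declared which value $X(y)$ takes when the oracle begins with the string $A_s\restriction y$, we are bound by that declaration. If $A$ is c.e., every change below $y$ produces a string that has never appeared before, so it frees us to choose $X(y)$ again, and the old string never returns. If $A$ is d.c.e., a number may enter $A$ and then leave. The old string returns, $X$ must return to its old values, and whatever we did in between is undone. One might hope to build $A$ so that every useful permission is withdrawn in this way. We show that this cannot be done, even when more than two changes are allowed.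

\begin{definition}\label{def:nce}
Let $n\ge 0$. A set $A$ is \emph{$n$-c.e.}\ if there is a uniformly computable sequence $(A_s)_{s\in\mathbb N}$ of sets with $A_0=\emptyset$ such that, for each $m$, $\lim_sA_s(m)=A(m)$ and $A_s(m)$ changes at most $n$ times as $s$ increases. A degree is $n$-c.e.\ if it contains an $n$-c.e.\ set.
\end{definition}

The only $0$-c.e.\ set is $\emptyset$, and the $1$-c.e.\ sets are the c.e.\ sets. A d.c.e.\ set $U\setminus V$ is $2$-c.e.: take $A_s=U_s\setminus V_s$ for enumerations with $U_0=V_0=\emptyset$; a number can enter $A_s$ only when it enters $U$ and leave only when it enters $V$.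

\begin{theorem}\label{thm:main}
Let $\mathbf a$ be an $n$-c.e.\ degree and let $\mathbf s\ge\mathbf 0'$ be c.e.\ in $\mathbf a$. Then there is a degree $\mathbf x\le\mathbf a$ with $\mathbf x'=\mathbf s$.
\end{theorem}

The case $n=2$ disproves the conjecture. We do not address ($*$) itself, that is, whether $\mathbf x$ can be chosen d.c.e.; the degree $\mathbf x$ that we build is $\omega$-c.e.\ (Proposition~\ref{prop:omega}). The proof relativizes. Call $A$ \emph{$n$-c.e.\ relative to $B$} if Definition~\ref{def:nce} holds with a sequence $(A_s)$ that is uniformly computable in $B$, and let $A\oplus B=\{2m:m\in A\}\cup\{2m+1:m\in B\}$.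

\begin{theorem}\label{thm:interval}
Let $\mathbf b\le\mathbf a$ be degrees such that, for some $n$ and some $B\in\mathbf b$, there is a set $A$ that is $n$-c.e.\ relative to $B$ with $\deg(A\oplus B)=\mathbf a$. Then
\[
\{\mathbf x':\mathbf b\le\mathbf x\le\mathbf a\}=\{\mathbf s:\mathbf s\ge\mathbf b'\text{ and }\mathbf s\text{ is c.e.\ in }\mathbf a\}.
\]
In particular this holds for every $n$-c.e.\ degree $\mathbf a$ and every degree $\mathbf b\le\mathbf a$.
\end{theorem}

The proof of Theorem~\ref{thm:main} has two parts. Section~\ref{sec:permit} isolates a permitting principle. We count only those changes of $(A_s)$ that produce a string never seen before, and we represent $\mathbf a$ by an $N$-c.e.\ set $A$ with $N$ as small as possible. If the true initial segments of $A$ always appeared early, one of the $N$ changes could be saved; so they often appear late. Sections~\ref{sec:decide}--\ref{sec:verify} use these late appearances to build $X\le_TA$ that codes a given set $S\in\mathbf s$ in the limit while $S$ keeps control of $X'$. Section~\ref{sec:more} contains Theorem~\ref{thm:interval} and the complexity of $X$.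

\section{Conventions}\label{sec:conv}

Strings are finite binary strings, $|\rho|$ is the length of $\rho$, and $\varepsilon$ is the empty string. Sets are identified with their characteristic functions, $Z\restriction m$ is the string of the first $m$ bits of $Z$, and $\sigma\sqsubseteq\tau$ means that the string $\sigma$ is an initial segment of the string or set $\tau$. We fix a computable bijection $\langle\cdot,\cdot\rangle\colon\mathbb N^2\to\mathbb N$ and call $\{\langle i,t\rangle:t\in\mathbb N\}$ \emph{column $i$}.

Let $(\Phi_e)$ be a standard list of all oracle machines. The jump of $Z$ is $Z'=\{e:\Phi_e^Z(e)\text{ halts}\}$. We use three textbook facts.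
\begin{itemize}
\item[(J1)] $Z'$ is c.e.\ in $Z$, and every set c.e.\ in $Z$ is computable in $Z'$. In particular, if $P$ is a relation decidable in $Z$, then $Z'$ decides, given $D$, whether $\exists\tau\,P(\tau,D)$.
\item[(J2)] If $Y\le_TZ$, then every set c.e.\ in $Y$ is c.e.\ in $Z$; hence $Y'\le_TZ'$.
\item[(J3)] (Limit lemma.) If $f\le_TZ$ and $Y(i)=\lim_tf(i,t)$ for all $i$, then $Y\le_TZ'$.
\end{itemize}
By (J3), every $n$-c.e.\ set is computable in $\emptyset'$.

\medskip\noindent\emph{Finite oracles.} For a string $\tau$, we write $J^\tau_s(e){\downarrow}$ if $\Phi_e^\tau(e)$ halts in at most $s$ steps and all its oracle queries are less than $|\tau|$, and $J^\tau(e){\downarrow}$ if this holds for some $s$. The negations are written with ${\uparrow}$. A halting computation asks finitely many queries, so $e\in Z'$ if and only if $J^{Z\restriction m}(e){\downarrow}$ for some $m$. If $J^\sigma(e){\downarrow}$ and $\sigma\sqsubseteq\tau$, then the computations with oracles $\sigma$ and $\tau$ are the same computation, with the same number of steps; we call this the \emph{use property}.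

If $J^\tau(e){\downarrow}$, let $d(\tau,e)$ be the least $d\ge|\tau|$ with $J^\tau_d(e){\downarrow}$; this is the first stage at which we regard the computation as visible. The \emph{$e$-order} arranges the strings $\tau$ with $J^\tau(e){\downarrow}$ by the value $d(\tau,e)$, with ties broken by a fixed computable listing of all strings. A string with $d(\tau,e)\le h$ has length at most $h$, so these strings form a finite set that can be computed from $e$ and $h$. Hence every nonempty decidable family of strings $\tau$ with $J^\tau(e){\downarrow}$ has an $e$-first member, which is found by trying $d=0,1,2,\dots$ in turn.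

If $S$ is c.e.\ in $A$, we fix an oracle machine $W$ that enumerates $S$ with oracle $A$. For a string $\rho$, let $W^\rho_s$ be the finite set of numbers enumerated within $s$ steps by computations all of whose queries are less than $|\rho|$ and are answered by $\rho$. This set is monotone in $\rho$ and in $s$, and $i\in S$ if and only if $i\in W_q^{A\restriction q}$ for some $q$.

\section{First sightings and saving a change}\label{sec:permit}

Throughout this section $A$ is an $N$-c.e.\ set with approximation $(A_s)$.

\subsection*{New strings}
A string $\rho$ is \emph{seen at stage $s$} if $|\rho|\le s$ and $\rho=A_s\restriction|\rho|$. It is \emph{new at $s$} if it is seen at $s$ and at no earlier stage. The string $A_s\restriction s$ is new at $s$, because a string of length $s$ cannot be seen before stage $s$. Let $m_s$ be the least $y\le s$ such that $A_s\restriction y$ is new at $s$. Initial segments of a string seen at some stage are seen at the same stage, so an initial segment of an old string is old. Therefore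
\begin{equation}\label{eq:new}
\text{for }y\le s,\qquad A_s\restriction y\text{ is new at }s\iff y\ge m_s .
\end{equation}
Every $A\restriction y$ is seen at all large stages. Let $c(y)$ be the first stage at which $A\restriction y$ is seen, and call the values of $c$ the \emph{true stages}. Note that $c(y)$ is not the stage at which $A_s\restriction y$ settles: the approximation may leave $A\restriction y$ after stage $c(y)$ and come back.

\begin{lemma}\label{lem:true}
\begin{itemize}
\item[(a)] The function $c$ is nondecreasing, $c(y)\ge y$, and $c\le_TA$.
\item[(b)] If $s=c(y)$, then $m_s\le y$ and $c(z)=s$ for $m_s\le z\le y$. In particular, a true stage $s$ satisfies $s=c(m_s)$ and $A_s\restriction m_s=A\restriction m_s$.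
\item[(c)] If $s$ is true and $s>c(k)$, then $m_s>k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) At stage $c(y+1)$ the string $A\restriction y$ is seen, so $c(y)\le c(y+1)$. The bound $c(y)\ge y$ is part of the definition of ``seen'', and $c(y)$ is found from $A\restriction y$ by a search through the stages.

(b) The string $A\restriction y=A_s\restriction y$ is new at $s$, so $y\ge m_s$ by \eqref{eq:new}. For $m_s\le z\le y$ the string $A\restriction z=A_s\restriction z$ is new at $s$ by \eqref{eq:new}, which means $c(z)=s$.

(c) If $m_s\le k$, then $s=c(m_s)\le c(k)$ by (b) and (a).
\end{proof}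

New strings are exactly the places where a reduction to $A$ has made no commitment. A \emph{labeling} is a computable procedure that at each stage $s$ assigns a bit $\delta(A_s\restriction y)$ to each of the new strings $A_s\restriction y$, $m_s\le y\le s$. Each string that is ever seen receives exactly one label. The labeling determines the set
\[
X(y)=\delta(A\restriction y),
\]
and $X\le_TA$: run the procedure up to stage $c(y)$, at which the bit $X(y)$ is assigned. At the start of stage $s$ the string
\[
\sigma_s=\langle\delta(A_s\restriction y):y<m_s\rangle
\]
of length $m_s$ is already fixed, because the strings $A_s\restriction y$ with $y<m_s$ are old. By Lemma~\ref{lem:true}(b), $\sigma_s=X\restriction m_s$ if $s$ is true. The bit $X(y)$ depends on $A$ only below $y$, so $A\restriction m$ determines $X\restriction(m+1)$.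

\begin{example}\label{ex:table}
Let $0$ enter at stage $3$ and leave at stage $4$, let $1$ enter at stage $5$, and let nothing else happen. Then $A=\{1\}$, and the approximation changes at most twice at each number.
\begin{center}
\begin{tabular}{c|c|c|l}
$s$ & $A_s\restriction s$ & $m_s$ & new strings\\ \hline
$0$ & $\varepsilon$ & $0$ & $\varepsilon$\\
$1$ & $0$ & $1$ & $0$\\
$2$ & $00$ & $2$ & $00$\\
$3$ & $100$ & $1$ & $1,\ 10,\ 100$\\
$4$ & $0000$ & $3$ & $000,\ 0000$\\
$5$ & $01000$ & $2$ & $01,\ 010,\ 0100,\ 01000$
\end{tabular}
\end{center}
At stage $3$ a labeling may choose new values for bits $1,2,3$. At stage $4$ the approximation changes at $0$ again, but this gives no freedom at bits $1$ and $2$: the labels $\delta(0)$ and $\delta(00)$ from stages $1$ and $2$ are restored. Here $c(0)=0$, $c(1)=1$, $c(2)=\dots=c(5)=5$, and $c(y)=y$ for $y\ge5$. The true stages are $0,1,5,6,\dots$, and the four bits $X(2),\dots,X(5)$ are all chosen at stage $5$. In particular $X(2)$ may depend on everything observed up to stage $5$.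
\end{example}

A late value $c(y)$ is thus a permission that is never withdrawn. We need to know that late values occur.

\subsection*{Saving a change}
Suppose that from $A\restriction m$ we can compute a stage $h$ by which $A_s(m)$ has taken its final value at least once. If $A$ is c.e., this computes $A$: either $m$ has entered by stage $h$, or only the value $0$ has been taken and $m\notin A$. If $A=U\setminus V$, then either $m$ has not appeared in $A_s$ by stage $h$, so that $m\notin A$, or it has, and the only remaining question is whether it leaves, which is a c.e.\ event. In both cases the first change has become free. The next lemma is the general statement.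

\begin{lemma}\label{lem:save}
Let $N\ge1$. Suppose that $h$ is a partial computable function on strings and $k_1\in\mathbb N$, and that for every $m\ge k_1$ the value $h(A\restriction m)$ is defined and $A(m)=A_r(m)$ for some $r\le h(A\restriction m)$. Then $A\equiv_TE$ for some $(N-1)$-c.e.\ set $E$.
\end{lemma}

\begin{proof}
Replace $h(\rho)$ by the least $t$ such that the computation of $h(\rho)$ halts within $t$ steps with a value at most $t$. This keeps the domain, does not decrease the values, and so preserves the hypothesis; and it makes the relation $h(\rho)=t$ decidable. Identify pairs $(\rho,t)$ with numbers by a computable bijection. Call $(\rho,t)$ \emph{active} if $h(\rho)=t$ and $A_r(|\rho|)=1$ for some $r\le t$. This is decidable. Let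
\[
E=\{(\rho,t):(\rho,t)\text{ is active and }A(|\rho|)\ne A_t(|\rho|)\}.
\]
There is one location for each candidate $\rho$ because we do not know in advance which string of length $m$ is $A\restriction m$; the second coordinate $t$ spares us from having to decide whether $h(\rho)$ is defined.

\emph{$E$ is $(N-1)$-c.e.} Put $E_s(\rho,t)=0$ if $(\rho,t)$ is not active, and
\[
E_s(\rho,t)=\bigl|A_{\max(s,t)}(|\rho|)-A_t(|\rho|)\bigr|
\]
if it is. This sequence is uniformly computable, $E_0=\emptyset$, and $\lim_sE_s=E$. For an active pair, $E_s(\rho,t)\neq E_{s+1}(\rho,t)$ implies $s\ge t$ and $A_s(|\rho|)\ne A_{s+1}(|\rho|)$. Since $A_0(|\rho|)=0$ and $A_r(|\rho|)=1$ for some $r\le t$, at least one of the at most $N$ changes at $|\rho|$ has happened by stage $t$. At most $N-1$ remain.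

\emph{$E\le_TA$.} Activity is decidable and $A_t(|\rho|)$ is computable from $(\rho,t)$.

\emph{$A\le_TE$.} We compute $A\restriction m$ by recursion on $m\ge k_1$, starting from the finite string $A\restriction k_1$. Given $\rho=A\restriction m$, compute $t=h(\rho)$. If $A_r(m)=0$ for all $r\le t$, then $A(m)=0$ by hypothesis. Otherwise $(\rho,t)$ is active, and $A(m)=A_t(m)$ if and only if $(\rho,t)\notin E$.
\end{proof}

\begin{corollary}[Permitting principle]\label{cor:permit}
Let $N\ge1$ and suppose that the degree of $A$ contains no $(N-1)$-c.e.\ set. Then for every partial computable function $h$ on strings there are infinitely many $m$ such that $h(A\restriction m)$ is undefined or $c(m+1)>h(A\restriction m)$.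
\end{corollary}

\begin{proof}
Otherwise, for all large $m$ the stage $r=c(m+1)$ satisfies $r\le h(A\restriction m)$ and $A_r(m)=A(m)$, and Lemma~\ref{lem:save} gives an $(N-1)$-c.e.\ set in the degree of $A$.
\end{proof}

\begin{example}[One requirement]\label{ex:one}
Here is the smallest instance of the method. Let $g$ be a computable function. Suppose we want $X\le_TA$ to contain some number, but are allowed to put $y$ into $X$ only at a stage after $g(y)$, say because the reason for doing so is a computation that takes $g(y)$ steps. Label the new string $A_s\restriction y$ with $1$ if $s>g(y)$ and with $0$ otherwise. Then $y\in X$ if and only if $c(y)>g(y)$. Corollary~\ref{cor:permit} with $h(\rho)=g(|\rho|+1)$ shows that this happens for infinitely many $y$. Many labels $1$ may be written on false strings and lost, as at stage $3$ of Example~\ref{ex:table}, but not all of them. In the proof of Theorem~\ref{thm:main}, the action is to copy into $X$ a string $\tau$ that makes $J^\tau(e)$ halt, and the waiting time $d(\tau,e)$ depends on the part of $X$ already built. This is why $h$ is allowed to read $A\restriction m$.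
\end{example}

\section{Coding in columns and deciding the jump}\label{sec:decide}

We begin the proof of Theorem~\ref{thm:main}. If $\mathbf a=\mathbf 0$, then $\mathbf s$ contains a c.e.\ set, so $\mathbf s\le\mathbf 0'$ by (J1); hence $\mathbf s=\mathbf 0'$, and $\mathbf x=\mathbf 0$ works. Assume $\mathbf a\ne\mathbf 0$. Let $N$ be \emph{least} such that $\mathbf a$ contains an $N$-c.e.\ set. Then $N\ge1$. Fix an $N$-c.e.\ set $A\in\mathbf a$ with approximation $(A_s)$; Corollary~\ref{cor:permit} applies to it. Fix $S\in\mathbf s$ that is c.e.\ in a set of degree $\mathbf a$. By (J2), $S$ is c.e.\ in $A$; let $W$ enumerate it, and put $F=\mathbb N\setminus S$. We need $X\le_TA$ with $X'\equiv_TS$.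

To get $S\le_TX'$ we use columns. With oracle $A$ we can write $1$ along column $i$ while $i$ has not been enumerated into $S$, and $0$ afterwards. Then $\lim_tX(\langle i,t\rangle)=F(i)$, and (J3) applies. Finitely many wrong bits in each column do no harm.

To get $X'\le_TS$ we try, for each $e$, to extend $X$ so that $J(e)$ halts; if no extension does this, then $e\notin X'$ for a reason that $\emptyset'$ can see. The two aims conflict, since an extension chosen for $e$ overwrites the coding. We resolve the conflict by priority: an extension chosen for $e$ must respect columns $0,\dots,e-1$ and is free elsewhere. The oracle $S$ knows $F$, so it knows which extensions are allowed.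

\begin{definition}\label{def:ext}
Let $G\subseteq\mathbb N$ and $e\in\mathbb N$, let $\sigma$ be a string and $\tau$ a string or a set. We write $\sigma\preceq^G_e\tau$ if $\sigma\sqsubseteq\tau$ and $\tau(z)=G(i)$ for every $z=\langle i,t\rangle\ge|\sigma|$ in the domain of $\tau$ with $i<e$. An \emph{$(e,G)$-witness above $\sigma$} is a string $\tau$ with $\sigma\preceq^G_e\tau$ and $J^\tau(e){\downarrow}$.
\end{definition}

The relation $\preceq^G_e$ depends only on $G\restriction e$, and for strings it is decidable from $G\restriction e$. Splitting the positions $z\ge|\sigma|$ at $|\sigma'|$ gives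
\begin{equation}\label{eq:split}
\text{if }\sigma\sqsubseteq\sigma'\sqsubseteq\tau,\text{ then }\quad \sigma\preceq^G_e\tau\iff \sigma\preceq^G_e\sigma'\text{ and }\sigma'\preceq^G_e\tau .
\end{equation}

\begin{definition}\label{def:decide}
Let $X$ be a set. A number $m$ \emph{decides $e$} (for $X$) if $X\restriction m\preceq^F_eX$ and one of the following holds:
\begin{itemize}
\item[(i)] $J^{X\restriction m}(e){\downarrow}$;
\item[(ii)] there is no $(e,F)$-witness above $X\restriction m$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:decide}
Suppose that $m$ decides $e$. Then $e\in X'$ if and only if \textup{(i)} holds, and every $m'\ge m$ decides $e$.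
\end{lemma}

\begin{proof}
If (i) holds, then $e\in X'$. If $e\in X'$, then $J^{X\restriction j}(e){\downarrow}$ for some $j\ge m$, and $X\restriction m\preceq^F_eX\restriction j$ by \eqref{eq:split}. So $X\restriction j$ is a witness above $X\restriction m$, condition (ii) fails, and (i) holds.

Let $m'\ge m$. By \eqref{eq:split}, $X\restriction m\preceq^F_eX\restriction m'\preceq^F_eX$. Condition (i) passes to $m'$ by the use property. A witness above $X\restriction m'$ is a witness above $X\restriction m$ by \eqref{eq:split}, so condition (ii) passes to $m'$ as well.
\end{proof}

\section{The construction}\label{sec:construct}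

We define a labeling in the sense of Section~\ref{sec:permit}. The labeling must be computable, so it cannot consult $F$. At stage $s$ it uses the guess
\[
F_s=\mathbb N\setminus W_s^{A_s\restriction m_s},
\]
a set that is computable uniformly in $s$. The guess reads $A_s$ only below $m_s$ because this part is correct at every true stage.

\medskip\noindent\textbf{Stage $s$.} Say that $e\le s$ \emph{requires attention} if $J^{\sigma_s}_s(e){\uparrow}$ and there is an $(e,F_s)$-witness $\tau$ above $\sigma_s$ with $d(\tau,e)\le s$. If some $e\le s$ requires attention, let $e_s$ be the least one, let $\tau_s$ be the $e_s$-first $(e_s,F_s)$-witness above $\sigma_s$, and say that \emph{$e_s$ acts at $s$}. For $m_s\le y\le s$ with $y=\langle i,t\rangle$, put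
\[
\delta(A_s\restriction y)=
\begin{cases}
\tau_s(y)&\text{if $e_s$ exists and }y<|\tau_s|,\\
F_s(i)&\text{otherwise.}
\end{cases}
\]

\medskip
Only strings of length at most $s$ are examined, so the stage is computable. Since the $e$-order is by $d$ first, $d(\tau_s,e_s)\le s$. Let $X(y)=\delta(A\restriction y)$; then $X\le_TA$. We record what the rule gives along $A$. Let $s=c(y)$ and $y=\langle i,t\rangle$. Then $y\ge m_s=|\sigma_s|$, and $X(y)$ is the label assigned at stage $s$. Hence:
\begin{itemize}
\item[(C1)] if $e_s$ exists and $y<|\tau_s|$, then $X(y)=\tau_s(y)$;
\item[(C2)] if $e_s$ does not exist or $i<e_s$, then $X(y)=F_s(i)$.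
\end{itemize}
For (C2) in the case $i<e_s$ and $y<|\tau_s|$, use $\sigma_s\preceq^{F_s}_{e_s}\tau_s$.

Even at a true stage $s$, the string $\tau_s$ is copied into $X$ only at those positions $y$ with $c(y)=s$, that is, only as far as $A_s$ agrees with $A$. So $e$ may act at a true stage and still fail. The choice of the \emph{first} witness is made so that the verification can predict, from an initial segment of $X$, which witness the construction will try.

\section{Verification}\label{sec:verify}

First we need to know from which point on the guesses $F_s$ are correct below $e$. For $i\in S$ let $q(i)$ be the least $q$ with $i\in W_q^{A\restriction q}$, and let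
\[
p(e)=\max\bigl(\{0\}\cup\{q(i):i<e,\ i\in S\}\bigr).
\]
The function $p$ is nondecreasing.

\begin{lemma}\label{lem:guess}
If $s$ is true and $m_s\ge p(e)$, then $F_s\restriction e=F\restriction e$. Consequently $\preceq^{F_s}_e$ and $\preceq^F_e$ coincide.
\end{lemma}

\begin{proof}
We have $A_s\restriction m_s=A\restriction m_s$ and $m_s\le s$. Let $i<e$. If $i\in S$, then $q(i)\le m_s\le s$, so $i\in W_{q(i)}^{A\restriction q(i)}\subseteq W_s^{A\restriction m_s}$ and $i\notin F_s$. If $i\notin S$, then $i$ is not enumerated from any initial segment of $A$, so $i\in F_s$.
\end{proof}

Next, a decided requirement stops acting along the true stages.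

\begin{lemma}\label{lem:quiet}
If $m$ decides $e$, then $e$ does not act at any true stage $s$ with $m_s\ge\max(m,p(e))$.
\end{lemma}

\begin{proof}
Suppose $e$ acts at such a stage $s$. Then $X\restriction m\sqsubseteq X\restriction m_s=\sigma_s\sqsubseteq\tau_s$.

Suppose (i) holds for $m$. By the use property, the computations of $\Phi_e(e)$ with oracles $X\restriction m$, $\sigma_s$ and $\tau_s$ are the same. The number of steps is at most $d(\tau_s,e)\le s$. So $J^{\sigma_s}_s(e){\downarrow}$, and $e$ does not require attention at $s$, a contradiction.

Suppose (ii) holds for $m$. By Lemma~\ref{lem:guess}, $\tau_s$ is an $(e,F)$-witness above $X\restriction m_s$. By \eqref{eq:split}, $X\restriction m\preceq^F_eX\restriction m_s\preceq^F_e\tau_s$, so $\tau_s$ is an $(e,F)$-witness above $X\restriction m$, a contradiction.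
\end{proof}

Once all $e'<e$ are quiet, nothing overwrites the columns below $e$. For $X'\le_TS$ it matters that the point from which these columns are correct is explicit.

\begin{lemma}\label{lem:code}
If $m_0\ge p(e)$ decides every $e'<e$ and $k=c(m_0)+1$, then $X\restriction k\preceq^F_eX$. Moreover, at every true stage $s$ with $m_s\ge m_0$ no $e'<e$ acts and $F_s\restriction e=F\restriction e$.
\end{lemma}

\begin{proof}
The second statement follows from Lemmas~\ref{lem:quiet} and~\ref{lem:guess}, since $m_0\ge p(e)\ge p(e')$ for $e'<e$. For the first, let $y=\langle i,t\rangle\ge k$ with $i<e$, and let $s=c(y)$. Then $s\ge y>c(m_0)$, so $m_s>m_0$ by Lemma~\ref{lem:true}(c). Hence $e_s$ does not exist or $e_s\ge e>i$, and (C2) gives $X(y)=F_s(i)=F(i)$.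
\end{proof}

The remaining point is that $e$ itself gets decided. The danger is that witnesses exist above every initial segment of $X$, yet $X$ never contains one, because each attempt to copy a witness is cut off by an error in $A_s$. The next lemma shows that this behavior yields a bound $c(m+1)\le h(A\restriction m)$ of the kind forbidden by Corollary~\ref{cor:permit}. The reason is as in Example~\ref{ex:one}. Take the first witness $\tau$ above $X\restriction(m+1)$ and the first position $y$ at which $X$ departs from it. Had $X(y)$ been chosen after $\tau$ became visible, the construction would have copied $\tau(y)$.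

\begin{lemma}[Main lemma]\label{lem:main}
If $m_0\ge p(e)$ decides every $e'<e$, then some $m\ge c(m_0)+1$ decides $e$.
\end{lemma}

\begin{proof}
Let $k=c(m_0)+1$, so $k>m_0$. In this proof ``witness'' means $(e,F)$-witness. By Lemma~\ref{lem:code} and \eqref{eq:split}, $X\restriction k\preceq^F_eX\restriction j\preceq^F_eX$ for all $j\ge k$. Suppose that no $m\ge k$ decides $e$. Then (i) and (ii) both fail for every $m\ge k$. Thus $e\notin X'$, and there is a witness above each $X\restriction m$, $m\ge k$. Let $\mathcal T$ be the set of witnesses above $X\restriction k$. By \eqref{eq:split},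
\begin{equation}\label{eq:T}
\text{for }j\ge k\text{ and }\tau\sqsupseteq X\restriction j,\qquad \tau\in\mathcal T\iff\tau\text{ is a witness above }X\restriction j .
\end{equation}
For $m\ge k$ let $\theta_m$ be the $e$-first witness above $X\restriction(m+1)$, and let $h_m=d(\theta_m,e)$.

\medskip\noindent\emph{Step 1: $h_m$ is computable from $A\restriction m$.} Given a string $\rho$, wait for a stage at which $\rho$ is seen. By the end of that stage the string $\xi(\rho)=\langle\delta(\rho\restriction y):y\le|\rho|\rangle$ is defined. Search for the $e$-first witness $\tau$ above $\xi(\rho)$, and put $h(\rho)=d(\tau,e)$ if it is found. The only noncomputable information used is the finite string $F\restriction e$, so $h$ is partial computable. For $m\ge k$ we have $\xi(A\restriction m)=X\restriction(m+1)$, and therefore $h(A\restriction m)=h_m$.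

\medskip\noindent\emph{Step 2: $c(m+1)\le h_m$ for all $m\ge\max(c(k),e)$.} Fix such an $m$; note $m\ge c(k)\ge k$. Since $e\notin X'$, the string $\theta_m$ is not an initial segment of $X$. Let $y<|\theta_m|$ be least with $\theta_m(y)\ne X(y)$. Then
\[
m+1\le y<|\theta_m|\le h_m .
\]
As $c$ is nondecreasing, it suffices to show $c(y)\le h_m$. Let $s=c(y)$ and suppose $s>h_m$. Then $s>m\ge c(k)$, so $k<m_s\le y$ by Lemma~\ref{lem:true}(b),(c), and $\sigma_s=X\restriction m_s$. Since $m_s>m_0$, Lemma~\ref{lem:code} shows that no $e'<e$ acts at $s$ and that $(e,F_s)$-witnesses are the same as witnesses.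

\emph{The requirement $e$ acts at $s$, and $\tau_s$ equals or precedes $\theta_m$ in the $e$-order.} We have $e\le m<s$, and $J^{\sigma_s}_s(e){\uparrow}$ because $\sigma_s\sqsubseteq X$ and $e\notin X'$. By \eqref{eq:T} with $j=m+1$, $\theta_m\in\mathcal T$. Also $\theta_m\sqsupseteq X\restriction y\sqsupseteq X\restriction m_s$, so by \eqref{eq:T} with $j=m_s$ the string $\theta_m$ is a witness above $\sigma_s$. Finally $d(\theta_m,e)=h_m\le s$. So $e$ requires attention at $s$, which gives $e_s\le e$, and $e_s<e$ is excluded. The string $\tau_s$ is the $e$-first witness above $\sigma_s$, and $\theta_m$ is one such witness.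

\emph{$X$ and $\tau_s$ agree below $\min(y+1,|\tau_s|)$.} Below $m_s$ both agree with $\sigma_s$. If $m_s\le z\le y$ and $z<|\tau_s|$, then $c(z)=s$ by Lemma~\ref{lem:true}(b), so $X(z)=\tau_s(z)$ by (C1).

\emph{Contradiction.} If $|\tau_s|\le y+1$, then $\tau_s\sqsubseteq X$ and $e\in X'$, which is false. So $|\tau_s|>y+1$ and $\tau_s\sqsupseteq X\restriction(y+1)\sqsupseteq X\restriction(m+1)$. By \eqref{eq:T} with $j=m_s$ we have $\tau_s\in\mathcal T$, and by \eqref{eq:T} with $j=m+1$ the string $\tau_s$ is a witness above $X\restriction(m+1)$. So $\theta_m$ equals or precedes $\tau_s$. Each of the two strings equals or precedes the other, so $\tau_s=\theta_m$. But $\tau_s(y)=X(y)\ne\theta_m(y)$. This proves Step 2.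

\medskip
By Steps 1 and 2, $h(A\restriction m)$ is defined and $c(m+1)\le h(A\restriction m)$ for all $m\ge\max(c(k),e)$. This contradicts Corollary~\ref{cor:permit}, that is, the minimality of $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It remains to show $X'\equiv_TS$. Since $S\ge_T\emptyset'\ge_TA$, the oracle $S$ computes $A$, $X$, $c$ and $F$. It also computes $p$: for each $i<e$ it decides whether $i\in S$ and, if so, finds $q(i)$ by a search using $A$.

Using $S$, we find by recursion on $e$ a number $m^{(e)}$ that decides $e$. Let $m_0$ be the maximum of $p(e)$ and the numbers $m^{(e')}$, $e'<e$, and let $k=c(m_0)+1$. By Lemma~\ref{lem:decide}, $m_0$ decides every $e'<e$. Search for $m\ge k$ such that (i) or (ii) of Definition~\ref{def:decide} holds. Condition (i) and the negation of (ii) are existential questions about the finite data $e$, $X\restriction m$ and $F\restriction e$, so $\emptyset'\le_TS$ answers them by (J1). The search halts by Lemma~\ref{lem:main}. The number $m$ found decides $e$, because $X\restriction m\preceq^F_eX$ by Lemma~\ref{lem:code} and \eqref{eq:split}. Put $m^{(e)}=m$.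

\emph{$X'\le_TS$.} By Lemma~\ref{lem:decide}, $e\in X'$ if and only if (i) holds for $m^{(e)}$.

\emph{$S\le_TX'$.} Fix $i$ and let $m=m^{(i+1)}$. Since $X\restriction m\preceq^F_{i+1}X$, we have $X(\langle i,t\rangle)=F(i)$ whenever $\langle i,t\rangle\ge m$, which holds for all but finitely many $t$. So $\lim_tX(\langle i,t\rangle)=1-S(i)$ for every $i$, and $S\le_TX'$ by (J3).

Thus $\mathbf x=\deg(X)$ satisfies $\mathbf x\le\mathbf a$ and $\mathbf x'=\mathbf s$.
\end{proof}

\begin{remark}[Where the hypotheses are used]\label{rem:hyp}
The two conditions on $\mathbf s$ are necessary by \eqref{eq:necessary}. That $S$ is c.e.\ in $A$ makes the guesses $F_s$ correct at true stages (Lemma~\ref{lem:guess}); that $S\ge_T\emptyset'$ is used only for $X'\le_TS$. The construction and Lemmas~\ref{lem:guess}--\ref{lem:code} need only a computable approximation of $A$. The bound on the number of changes and its minimality enter once, through Corollary~\ref{cor:permit} at the end of the main lemma. Some such hypothesis is needed there. If $A$ were computable, $X$ would be computable, and there would be an $e$ such that $\Phi_e^Z(e)$ searches for the least $z$ with $Z(z)\ne X(z)$. Then $e\notin X'$,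 while above every $X\restriction m$ there is a witness, namely a string that follows $F$ on the columns below $e$ and differs from $X$ at a position in column $e$. No $m$ would decide this $e$.
\end{remark}

\section{Intervals of degrees and the complexity of $X$}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
($\subseteq$) Let $\mathbf b\le\mathbf x\le\mathbf a$ and $X\in\mathbf x$. Then $\mathbf x'\ge\mathbf b'$ by (J2), and $X'$ is c.e.\ in $X$ by (J1), hence c.e.\ in every set of degree $\mathbf a$ by (J2).

($\supseteq$) Let $\mathbf s\ge\mathbf b'$ be c.e.\ in $\mathbf a$. Fix $B$ as in the hypothesis, and let $N$ be least such that some set $A$ that is $N$-c.e.\ relative to $B$ has $\deg(A\oplus B)=\mathbf a$. Fix such an $A$, and fix $S\in\mathbf s$ c.e.\ in $A\oplus B$.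

If $N=0$, then $A=\emptyset$ and $\mathbf a=\mathbf b$. By (J1), $S\le_TB'$, so $\mathbf s=\mathbf b'$ and $\mathbf x=\mathbf b$ works.

Let $N\ge1$. We repeat Sections~\ref{sec:permit}--\ref{sec:verify}, giving every procedure free access to $B$. Thus $(A_s)$ is uniformly $B$-computable; $W^\rho_s$ is defined with $\rho$ in place of $A$ and the full oracle $B$; and $J^\tau_s(e){\downarrow}$ means that $\Phi_e^{\tau\oplus B}(e)$ halts in at most $s$ steps with all queries to the $\tau$-part less than $|\tau|$. Then $e\in(Z\oplus B)'$ if and only if $J^{Z\restriction m}(e){\downarrow}$ for some $m$, the use property holds, and the relation $d(\tau,e)\le h$ is decidable in $B$. The labeling is $B$-computable, so $c$ and the resulting set $X_0$ are computable in $A\oplus B$.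

In Lemma~\ref{lem:save}, let $h$ be partial computable in $B$. Activity is then decidable in $B$, the set $E$ is $(N-1)$-c.e.\ relative to $B$, and the two reductions give $E\le_TA\oplus B$ and $A\le_TE\oplus B$. So $\deg(E\oplus B)=\mathbf a$, against the minimality of $N$, and Corollary~\ref{cor:permit} holds for all $h$ partial computable in $B$. The function $h$ of Step 1 of Lemma~\ref{lem:main} is of this kind. The other arguments in Lemmas~\ref{lem:true}, \ref{lem:decide} and \ref{lem:guess}--\ref{lem:main} use only the combinatorics of new strings, \eqref{eq:split}, the monotonicity of $W^\rho_s$ and the use property, so they apply word for word with $(X_0\oplus B)'$ in place of $X'$. In the final argument, $S\ge_TB'\ge_TA\oplus B$ by (J3), conditions (i) and (ii) are decided by $B'$ by (J1), and $S\le_TX_0'\le_T(X_0\oplus B)'$ by (J3) and (J2). Hence $(X_0\oplus B)'\equiv_TS$, and $\mathbf x=\deg(X_0\oplus B)$ satisfies $\mathbf b\le\mathbf x\le\mathbf a$ and $\mathbf x'=\mathbf s$.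

For the last sentence of the theorem, let $A\in\mathbf a$ be $n$-c.e.\ and $B\in\mathbf b\le\mathbf a$. Then $A$ is $n$-c.e.\ relative to $B$, and $\deg(A\oplus B)=\mathbf a$ because $B\le_TA$.
\end{proof}

A set $X$ is \emph{$\omega$-c.e.}\ if there are a uniformly computable sequence $(X_s)$ and a computable function $f$ such that, for each $y$, $\lim_sX_s(y)=X(y)$ and $X_s(y)$ changes at most $f(y)$ times.

\begin{proposition}\label{prop:omega}
The degree $\mathbf x$ in Theorem~\ref{thm:main} can be taken to contain an $\omega$-c.e.\ set.
\end{proposition}

\begin{proof}
If $\mathbf a=\mathbf 0$, take $X=\emptyset$. Otherwise let $X$ be the set of Section~\ref{sec:construct}. Put $X_s(y)=0$ for $s<y$ and $X_s(y)=\delta(A_s\restriction y)$ for $s\ge y$; this label is defined by the end of stage $s$, since $A_s\restriction y$ is seen at $s$. The sequence is uniformly computable and converges to $\delta(A\restriction y)=X(y)$. The value $X_s(y)$ can change once in passing from stage $y-1$ to stage $y$, and afterwards only when $A_s\restriction y$ changes, which happens at most $Ny$ times. So $f(y)=Ny+1$ bounds the number of changes.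
\end{proof}

The bound $Ny+1$ grows with $y$ because $X(y)$ reads all of $A\restriction y$. The construction therefore gives no fixed bound on the number of changes of $X$, and it does not decide ($*$).

\begin{thebibliography}{1}

\bibitem{rji}
\emph{Restricted jump interpolation in the d.c.e.\ degrees},
\texttt{https://www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 91CFC0309F1DE3580DBF6D372E663867/\allowbreak S0960129506005603a.pdf/\allowbreak restricted-jump-\allowbreak interpolation-\allowbreak in-the-dce-\allowbreak degrees.pdf}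

\end{thebibliography}
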